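
\newtheorem{theorem}{Theorem}
\newtheorem{corollary}[theorem]{Corollary}
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\theoremstyle{definition}
\newtheorem*{conjecture}{Conjecture}
\newtheorem{remark}[theorem]{Remark}

\title{Small values of binary forms with few terms:\\ a conjecture of Mueller and Schmidt}


\begin{abstract}
Let $F$ be an irreducible integral binary form of degree $n\ge 3$ and height $H$ with at most $s+1$ nonzero coefficients, and let $N(F,h)$ be the number of primitive integer solutions of $|F(x,y)|\le h$. Mueller and Schmidt conjectured that for every $\rho>0$ the number $N(F,h)$ is bounded in terms of $s$ and $\rho$ alone as soon as $h\le H^{1-s/n-\rho}$. We show that the conjecture is false: for all $s<n<2s$ and all small $\rho$, already for trinomial cubics and $\rho<1/12$, the number $N(F,h)$ can be as large as a positive power of $H$. For $n\ge 2s$ we prove that the conjecture is true, uniformly in $n$, and that the exponent $1-s/n$ is then optimal.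
\end{abstract}

\section{The question and the answer}

Let $F(x,y)\in\mathbb{Z}[x,y]$ be a binary form of degree $n\ge 3$, irreducible over $\mathbb{Z}$, with at most $s+1$ nonzero coefficients. Its height $H=H(F)$ is the maximum of the absolute values of its coefficients. For an integer $h\ge1$, let $N(F,h)$ be the number of pairs $(x,y)\in\mathbb{Z}^2$ with $\gcd(x,y)=1$ and $|F(x,y)|\le h$; we call such pairs primitive solutions. We write $A\ll B$ if $A\le CB$ with an absolute constant $C$, and $A\ll_n B$ and the like if $C$ may depend on the indicated parameters.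

Mueller and Schmidt \cite{MS} proved that in general
\begin{equation}\label{eq:MS}
N(F,h)\ll s^2h^{2/n}\bigl(1+\log h^{1/n}\bigr),
\end{equation}
and that $N(F,h)\ll s^2h^{2/n}$ if $n\ge s(\log s)^3$. The factor $h^{2/n}$ is natural, since the area of $\{|F|\le h\}$ is proportional to it. Suppose, however, that $h$ is small compared with $H$. If $xy\ne0$, the monomial of $F$ with the largest coefficient is at least $H$ in absolute value at $(x,y)$, so a solution requires a lot of cancellation between the few monomials of $F$. One may hope that there are few solutions, and the following conjecture makes this precise.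

\begin{conjecture}[Mueller and Schmidt \cite{MS}; see \cite{B}]
For any $\rho>0$, if $h\le H^{1-\frac sn-\rho}$, then $N(F,h)\ll C(s,\rho)$, where $C(s,\rho)$ depends only on $s$ and $\rho$.
\end{conjecture}

We show that the conjecture is false as stated. More precisely, for fixed $s$ and $n$ it fails exactly when $s<n<2s$.

\begin{theorem}\label{thm:disproof}
Let $s\ge2$ and $s<n<2s$, and put
\[
\rho_0=\frac{(n-s)(2s-n)}{2sn}=\Bigl(1-\frac sn\Bigr)\Bigl(1-\frac n{2s}\Bigr)>0 .
\]
For every $0<\rho<\rho_0$ there is $c=c(n,s,\rho)>0$, and there are irreducible forms $F$ of degree $n$ with at most $s+1$ nonzero coefficients and arbitrarily large height $H$, such that with $h=\lfloor H^{1-\frac sn-\rho}\rfloor\ge1$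
\[
N(F,h)\ge c\,H^{\frac2n(\rho_0-\rho)} .
\]
\end{theorem}

Since $s,n,\rho$ are fixed while $H\to\infty$, no bound $C(s,\rho)$ exists. The smallest case is $s=2$, $n=3$, where $\rho_0=1/12$.

\begin{theorem}\label{thm:true}
Let $s\ge1$ and $\rho>0$. There is a number $C(s,\rho)$ such that $N(F,h)\le C(s,\rho)$ for every irreducible form $F$ of degree $n\ge\max(3,2s)$ with at most $s+1$ nonzero coefficients and every integer $1\le h\le H^{1-\frac sn-\rho}$.
\end{theorem}

\begin{theorem}\label{thm:optimal}
Let $1\le s<n$, $n\ge3$ and $0<\rho'\le s/n$. There is $c=c(n,s,\rho')>0$, and there are irreducible forms $F$ of degree $n$ with at most $s+1$ nonzero coefficients and arbitrarily large height $H$, such that with $h=\lfloor H^{1-\frac sn+\rho'}\rfloor$ one has $N(F,h)\ge c\,H^{\rho'/s}$.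
\end{theorem}

\begin{corollary}
Fix $s\ge1$ and $n\ge3$. The assertion ``for every $\rho>0$, $N(F,h)$ is bounded for all irreducible $F$ of degree $n$ with at most $s+1$ nonzero coefficients and all $1\le h\le H^{1-s/n-\rho}$'' holds if and only if $n\le s$ or $n\ge2s$.
\end{corollary}

\begin{proof}
If $n\le s$, the exponent is negative, so $1\le h\le H^{1-s/n-\rho}$ forces $H=h=1$, and $N(F,1)\ll s^2$ by \eqref{eq:MS}. The case $n\ge2s$ is Theorem~\ref{thm:true}. If $s<n<2s$, then $s\ge2$ and Theorem~\ref{thm:disproof} applies.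
\end{proof}

\begin{remark}
Fix $s$ and $n$ with $s<n<2s$. Since $1-\frac sn-\rho_0=\frac{n-s}{2s}$, Theorem~\ref{thm:disproof} shows the following: if $N(F,h)$ is bounded for all irreducible $F$ of degree $n$ with at most $s+1$ nonzero coefficients and all $h\le H^\beta$, then $\beta\le\frac{n-s}{2s}$, which is less than $1-\frac sn$. We do not determine the optimal $\beta$ in this range.
\end{remark}

Section~\ref{sec:heuristic} explains the exponent $1-s/n$ and the threshold $n=2s$, and proves Theorem~\ref{thm:optimal} on the way. Theorem~\ref{thm:disproof} is proved in Section~\ref{sec:disproof}, and Theorem~\ref{thm:true} in Sections~\ref{sec:red}--\ref{sec:end}.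

\section{Why $1-s/n$, and why $n=2s$}\label{sec:heuristic}

\subsection*{One denominator: the exponent $1-s/n$}

Put $f(z)=F(1,z)$, and consider $f(z)=z^n+g(z)$ with $\deg g<s$. The $s$ coefficients of $g$ are at our disposal, so we can let $-g$ be the Taylor polynomial of $z^n$ of degree $s-1$ at a point $\theta$. Then
\[
f(z)=\sum_{j=s}^n\binom nj\theta^{n-j}(z-\theta)^j\approx\binom ns\theta^{n-s}(z-\theta)^s\qquad(z\text{ near }\theta),
\]
while the height has order $\theta^n$. So $f$ is as flat as $H^{1-s/n}(z-\theta)^s$ near $\theta$. This is the meaning of the exponent, and for an integer $\theta$ it leads to Theorem~\ref{thm:optimal}. We use the identity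
\begin{equation}\label{eq:binom}
\sum_{j<s}(-1)^j\binom nj=(-1)^{s-1}\binom{n-1}{s-1},
\end{equation}
which follows by telescoping from $\binom nj=\binom{n-1}j+\binom{n-1}{j-1}$.

\begin{proof}[Proof of Theorem~\ref{thm:optimal}]
Let $K$ be a large multiple of $4$, and let
\[
f(y)=y^n-\sum_{j<s}\binom njK^{n-j}(y-K)^j+2,\qquad F(x,y)=x^nf(y/x).
\]
The subtracted polynomial has degree at most $s-1$, so $F$ has at most $s+1$ nonzero coefficients. Its coefficients are divisible by $K$, because $n-j\ge1$, hence by $4$. So all coefficients of $f$ other than the leading one are even and $f(0)\equiv2\pmod 4$; by Eisenstein's criterion at $2$, $f$ is irreducible. As $F$ is monic in $y$, it is irreducible too.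

Each coefficient of $f$ is $\ll_nK^n$, and $|f(0)|\ge\binom{n-1}{s-1}K^n-2$ by \eqref{eq:binom}. Hence $\frac12K^n\le H\ll_nK^n$. For integers $1\le w\le K$,
\[
|F(1,K+w)|=\sum_{j\ge s}\binom njK^{n-j}w^j+2\le2^{n+1}K^{n-s}w^s .
\]
The exponent $1-\frac sn+\rho'$ lies in $(0,1]$, so $H^{1-s/n+\rho'}\ge\frac12K^{n-s+n\rho'}$. Since $F$ takes integer values at integer points, a value of absolute value at most $H^{1-s/n+\rho'}$ is at most $h$ in absolute value. Therefore $(1,K+w)$ is a primitive solution whenever $1\le w\le c_1K^{n\rho'/s}$ with $c_1=2^{-(n+2)/s}<1$; here $c_1K^{n\rho'/s}\le K$ because $\rho'\le s/n$. For $K$ large there are at least $\frac12c_1K^{n\rho'/s}\ge c\,H^{\rho'/s}$ such integers $w$.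
\end{proof}

\subsection*{All denominators: the threshold $n=2s$}

For the same kind of $f$, but now with general $x\ge1$, we have roughly
\[
|F(x,y)|\approx H^{1-s/n}\,x^{n-s}\,|y-\theta x|^s ,
\]
and $|F(x,y)|\le H^{1-s/n-\rho}$ becomes
\begin{equation}\label{eq:region}
|y-\theta x|\lesssim H^{-\rho/s}x^{-q},\qquad q=\frac ns-1 .
\end{equation}
If $q\ge1$, this says that $y/x$ approximates $\theta$ better than the quality $x^{-2}$ by a power of $H$. Two such fractions repel each other: from $|y/x-y'/x'|\ge1/(xx')$ one gets $x'\gtrsim x^qH^{\rho/s}$ for $x\le x'$, so the denominators escape quickly. If $q<1$, that is, $n<2s$, the region \eqref{eq:region} with $x\le X$ has area about $H^{-\rho/s}X^{1-q}$, which is large once $X$ is a suitable power of $H$; many lattice points should lie in it. This is what breaks the conjecture.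

What limits $X$? The coefficients must be integers. By rounding them we can keep $f$ within $O(1)$ of the ideal flat polynomial near $\theta$, which changes $F$ by $O(x^n)$. So we may go up to $X\approx h^{1/n}$. With $h\approx H^{1-s/n-\rho}$ the area is then $H$ to the power
\[
-\frac\rho s+\frac{2s-n}{sn}\Bigl(1-\frac sn-\rho\Bigr)=\frac2n(\rho_0-\rho),
\]
which explains $\rho_0$ and the exponent in Theorem~\ref{thm:disproof}. Two points need care.
\begin{itemize}
\item \emph{Rounding.} Rounding the coefficients of $g$ at the monomials $y^i$ could change $f$ near $\theta$ by as much as order $\theta^{s-1}$. We round at the powers $(y-K)^i$ instead, where $K=\lfloor\theta\rfloor$; these are at most $1$ in absolute value on $[K,K+1]$.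
\item \emph{Lattice points.} Large area alone is not enough. If $\theta=K$ were an integer and the bound for $|y-\theta x|$ in \eqref{eq:region} were less than $1$, the only lattice points with $x\ge1$ in the region would be those with $y=Kx$, and $(1,K)$ would be the only primitive one. We take $\theta=K+\varphi$ with $\varphi=\frac{\sqrt5-1}2$; then Fibonacci numbers supply an explicit lattice basis adapted to the region.
\end{itemize}

\subsection*{The smallest case: trinomial cubics}

Let $s=2$, $n=3$ and $\theta=K+\varphi$. The tangent line of $y^3$ at $\theta$ is $T(y)=3\theta^2y-2\theta^3$, and $y^3-T(y)=3\theta(y-\theta)^2+(y-\theta)^3$. Replace $-T(K+w)$ by $b_0+b_1w$ with integers $b_0,b_1$ at bounded distance from the true coefficients, and put $f(y)=y^3+b_0+b_1(y-K)$. Then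
\[
F(x,y)=3\theta x(y-\theta x)^2+(y-\theta x)^3+e_0x^3+e_1x^2(y-Kx),\qquad e_i=O(1).
\]
Here $H\approx\theta^3$ and $h\approx H^{1/3-\rho}\approx\theta^{1-3\rho}$. For $1\le x\le X$, $|y-\theta x|\le\eta\le1$ and $0\le y-Kx\le x$, we have $|F(x,y)|\le h$ provided that
\[
X^3\approx\theta^{1-3\rho},\qquad \theta X\eta^2\approx\theta^{1-3\rho},
\]
with suitable constants. Hence $(\eta X)^2=X\eta^2\cdot X\approx\theta^{-3\rho}\cdot\theta^{1/3-\rho}$ and $\eta X\approx\theta^{1/6-2\rho}$, which tends to infinity if $\rho<\frac1{12}$.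

Let $\Phi_0=0,\Phi_1=1,\Phi_{k+1}=\Phi_k+\Phi_{k-1}$ be the Fibonacci numbers. Since $|\Phi_{k-1}-\varphi\Phi_k|=\varphi^k<1/\Phi_k$ (see \eqref{eq:fib} below), the primitive point $(\Phi_k,K\Phi_k+\Phi_{k-1})$ lies in the region as soon as $\eta^{-1}\le\Phi_k\le X$. This holds for a number of $k$ of order $\log(\eta X)$. If $F$ is irreducible, which we ensure below by congruence conditions on $b_0$ and $b_1$, this already contradicts the conjecture. Small integer combinations of two consecutive points of this kind will raise $\log(\eta X)$ to $\eta X$.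

For instance, $K=4$ gives $T(4+w)=(54+8\varphi)+(51+21\varphi)w$. Choosing $b_0=-58$, $b_1=-64$, we obtain
\[
F(x,y)=y^3-64x^2y+198x^3,
\]
and the Fibonacci points give $F(1,4)=6$, $F(1,5)=3$, $F(2,9)=9$, $F(3,14)=26$; in the last value the three terms are $2744$, $-8064$ and $5346$.

\section{Proof of Theorem~\ref{thm:disproof}}\label{sec:disproof}

In this section constants $c_i>0$ depend only on $n,s,\rho$. Let $K$ be a multiple of $4$, large in terms of $n,s,\rho$, and let $\theta=K+\varphi$ with $\varphi=\frac{\sqrt5-1}2$.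

\medskip\noindent\textbf{Construction.} Let $T(y)=\sum_{j<s}\binom nj\theta^{n-j}(y-\theta)^j$ be the Taylor polynomial of $y^n$ at $\theta$ of degree $s-1$, and write $T(K+w)=\sum_{i<s}t_iw^i$. Choose integers $b_0\equiv2\pmod4$ and $b_i\equiv0\pmod2$ for $1\le i<s$, such that $e_i:=b_i+t_i$ satisfies $|e_i|\le2$ for all $i<s$. Put
\[
g(y)=\sum_{i<s}b_i(y-K)^i,\qquad f(y)=y^n+g(y),\qquad F(x,y)=x^nf(y/x).
\]
Since $\deg g\le s-1$, $F$ has at most $s+1$ nonzero coefficients. All coefficients of $g$ are even, and $g(0)\equiv b_0\equiv2\pmod4$ because $4\mid K$. So $f$ is irreducible by Eisenstein's criterion at $2$, and so is $F$, which is monic in $y$. As $y^n-T(y)=\sum_{j\ge s}\binom nj\theta^{n-j}(y-\theta)^j$ and $T(y)+g(y)=\sum_{i<s}e_i(y-K)^i$, we have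
\begin{equation}\label{eq:F}
F(x,y)=\sum_{j=s}^n\binom nj(\theta x)^{n-j}(y-\theta x)^j+\sum_{i<s}e_i(y-Kx)^ix^{n-i}.
\end{equation}

\medskip\noindent\textbf{Height.} From $T(K+w)=\sum_{j<s}\binom nj\theta^{n-j}(w-\varphi)^j$ we get $|t_i|\ll_n\theta^{n-i}$, hence $|b_i|\ll_n\theta^{n-i}$. The coefficient of $y^l$ in $g$ is therefore $\ll_n\sum_{i\ge l}\theta^{n-i}K^{i-l}\ll_n\theta^n$, so
$H\le c_1^{-1}\theta^n$. On the other hand, $T(0)=\theta^n\sum_{j<s}(-1)^j\binom nj$, so by \eqref{eq:binom}
\[
|f(0)|=\Bigl|-T(0)+\sum_{i<s}e_i(-K)^i\Bigr|\ge\binom{n-1}{s-1}\theta^n-2sK^{s-1},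
\]
and $H\ge\frac12\theta^n$ for $K$ large, because $s-1<n$.

Put $\beta=1-\frac sn-\rho$. Since $\rho<\rho_0<1-\frac sn$, we have $\beta\in(0,1)$; in particular $h=\lfloor H^\beta\rfloor\ge1$. Let
\[
Q=\theta^{n\beta}=\theta^{n-s-n\rho}.
\]
Then $H^\beta\ge\frac12Q$. As $F$ takes integer values at integer points, $|F(x,y)|\le Q/2$ implies $|F(x,y)|\le h$.

\medskip\noindent\textbf{A region where $F$ is small.} We choose the region so that the two sums in \eqref{eq:F} obey the same bound $Q/4$. Let $X=(8s)^{-1/n}Q^{1/n}$, so that $2sX^n=Q/4$, and define $\eta>0$ by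
\[
\eta^s=2^{-n-2}Q(\theta X)^{-(n-s)}=2^{-n-2}\theta^{-n\rho}X^{-(n-s)} .
\]
Since $\beta>0$, $X\to\infty$ as $K\to\infty$. So $X\ge1$ and $\eta<1$ for $K$ large.

Let $1\le x\le X$, let $y=Kx+y'$ with $0\le y'\le x$, and suppose that $\xi:=y-\theta x=y'-\varphi x$ satisfies $|\xi|\le\eta$. Since $|\xi|\le1\le\theta x$, the first sum in \eqref{eq:F} is at most $2^n(\theta x)^{n-s}|\xi|^s$ in absolute value, and since $0\le y-Kx\le x$, the second is at most $2sx^n$. Hence
\[
|F(x,y)|\le2^n(\theta X)^{n-s}\eta^s+2sX^n=\tfrac Q4+\tfrac Q4=\tfrac Q2 .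
\]
The size of the region is governed by
\begin{equation}\label{eq:etaX}
\eta X=c_2\,\theta^{-n\rho/s}X^{(2s-n)/s}=c_3\,\theta^{\frac{2s-n}s\left(\frac{n-s}n-\rho\right)-\frac{n\rho}s}=c_3\,\theta^{2(\rho_0-\rho)} ,
\end{equation}
because $\frac{(2s-n)(n-s)}{sn}=2\rho_0$ and $\frac{2s-n}s+\frac ns=2$. This tends to infinity with $K$. Here both $n<2s$ and $\rho<\rho_0$ are used.

\medskip\noindent\textbf{Many primitive points.} For $k\ge1$ we have
\begin{equation}\label{eq:fib}
\Phi_{k-1}-\varphi\Phi_k=(-\varphi)^k,\qquad \varphi^k\Phi_k<1 .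
\end{equation}
The first identity holds for $k=1$ and, since $1-\varphi=\varphi^2$, for $k=2$; both sides satisfy the Fibonacci recurrence, because $-\varphi$ is a root of $t^2=t+1$. The second follows from $\Phi_k=(\varphi^{-k}-(-\varphi)^k)/\sqrt5$, which gives $\varphi^k\Phi_k\le(1+\varphi^{2k})/\sqrt5<1$.

Let $B=\lfloor(\eta X/12)^{1/2}\rfloor$; for $K$ large, $B\ge1$ by \eqref{eq:etaX}. As $\eta<1$, $B\le B^2\le X/12$, so $X/(3B)\ge4$. Let $k\ge1$ be the largest index with $\Phi_k\le X/(3B)$. Since $X/(3B)<\Phi_{k+1}\le2\Phi_k$,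
\[
\frac X{6B}<\Phi_k\le\frac X{3B}.
\]
For coprime integers $1\le a,b\le B$ put
\[
(x,y')=a(\Phi_k,\Phi_{k-1})+b(\Phi_{k+1},\Phi_k),\qquad y=Kx+y' .
\]
These points lie in the region: first, $0\le y'\le x\le B(\Phi_k+\Phi_{k+1})\le3B\Phi_k\le X$; second, by \eqref{eq:fib},
\[
|y'-\varphi x|\le a\varphi^k+b\varphi^{k+1}\le2B\varphi^k<\frac{2B}{\Phi_k}<\frac{12B^2}X\le\eta .
\]
The matrix of the map $(a,b)\mapsto(x,y')$ has determinant $\Phi_k^2-\Phi_{k-1}\Phi_{k+1}=\pm1$. So distinct $(a,b)$ give distinct points, and $\gcd(x,y)=\gcd(x,y')=\gcd(a,b)=1$.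

It remains to count coprime pairs. At most $(B/p)^2$ pairs have both entries divisible by a prime $p$, and
\[
\sum_p\frac1{p^2}\le\frac14+\sum_{l\ge1}\frac1{(2l+1)^2}<\frac14+\sum_{l\ge1}\frac1{4l(l+1)}=\frac12 ,
\]
so there are at least $B^2/2$ coprime pairs. As $B\ge\frac12(\eta X/12)^{1/2}$, we conclude from \eqref{eq:etaX} and $H\le c_1^{-1}\theta^n$ that
\[
N(F,h)\ge\tfrac12B^2\ge c_4\,\theta^{2(\rho_0-\rho)}\ge c\,H^{\frac2n(\rho_0-\rho)} .
\]
Letting $K\to\infty$ gives arbitrarily large $H$. \qed

\section{Theorem~\ref{thm:true}: plan and reductions}\label{sec:red}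

The rest of the paper proves Theorem~\ref{thm:true}. The repulsion sketched after \eqref{eq:region} must be proved for arbitrary sparse forms, with constants not depending on $n$; this is the gap principle of Section~\ref{sec:gap}. It bounds, in terms of $s$ and $\rho$, the number of solutions with denominator $x<H^E$, where $E$ is a certain multiple of $n^2$. It gives no upper bound for $x$, so the solutions with $x\ge H^E$ need another argument: they are extremely good rational approximations to the few real roots of $f$, and a version of Thue's method (Sections~\ref{sec:large} and \ref{sec:thue}) bounds their number.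

\medskip
First, as $F$ is irreducible of degree at least $3$, it is divisible by neither $x$ nor $y$, so the coefficients of $x^n$ and $y^n$ are nonzero. If $F$ has exactly $s'+1$ nonzero coefficients, then $1\le s'\le s$, $n\ge\max(3,2s')$ and $h\le H^{1-s'/n-\rho}$. Taking the maximum of the constants over $s'\le s$, we may assume that $F$ has \emph{exactly} $s+1$ nonzero coefficients.

If $H=1$, then $h=1$ and $N(F,1)\ll s^2$ by \eqref{eq:MS}. So let $H\ge2$. Since $1\le h\le H^{1-s/n-\rho}$, we have $\rho\le1-\frac sn<1$ and $h\le H$. Put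
\[
c_s=4se^s,\qquad C_0=\frac{\log c_s}\rho=\frac{s+\log(4s)}\rho\ge1+\log4 .
\]
If $H\le e^{C_0n}$, then $h^{1/n}\le e^{C_0}$, and \eqref{eq:MS} gives $N(F,h)\ll s^2e^{2C_0}(1+C_0)$, as desired. \emph{From now on we assume}
\begin{equation}\label{eq:caseB}
H>e^{C_0n}.
\end{equation}
In particular $H>e^{2n}\ge e^6$, so that $n\le H$, $2^n\le H$ and $32\le H$.

At most $4$ primitive pairs have $xy=0$. Every other primitive solution of $|F|\le h$ comes, up to the sign change $(x,y)\mapsto(-x,-y)$, from a primitive solution with $y\ge x\ge1$ for one of the four forms $F(x,\pm y)$, $F(y,\pm x)$. These forms are irreducible, with the same height and the same number of terms. So it suffices to bound, for each of them, the number of primitive solutions with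
\[
y\ge x\ge1 ;
\]
if this number is at most $N_0$ for each form, then $N(F,h)\le4+8N_0$. From now on $F$ denotes one of the four forms, and ``solution'' means a primitive solution with $y\ge x\ge1$. Write
\[
f(z)=F(1,z)=\sum_{i=0}^sa_iz^{n_i},\qquad 0=n_0<n_1<\dots<n_s=n,\quad a_i\ne0 .
\]
Since $F$ is irreducible, $f$ is irreducible over $\mathbb{Q}$, of degree $n$. For a solution put $z=y/x\ge1$. Then $|f(z)|\le hx^{-n}$. Distinct solutions have distinct $z$, since $y/x$ is in lowest terms.

\section{The gap principle}\label{sec:gap}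

The first step says that a sparse polynomial cannot be small on an interval unless all its monomials are small there, with a constant independent of the exponents $n_i$. After the substitution $z=e^t$ the monomials become exponentials, and each of them can be removed by a single difference operator. For two terms, $\psi(t)=a_0+a_1e^{nt}$, the difference $\psi(t+\tau)-\psi(t)=a_1e^{nt}(e^{n\tau}-1)$ isolates $a_1$, while $e^{-n\tau}\psi(t+\tau)-\psi(t)=a_0(e^{-n\tau}-1)$ isolates $a_0$. Moreover $|e^{\pm n\tau}-1|\ge1-e^{-\tau}$, whatever $n\ge1$ is.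

\begin{lemma}\label{lem:sparse}
Let $f(z)=\sum_{i=0}^sa_iz^{n_i}$ with $s\ge1$, real $a_i$ and distinct integers $n_i\ge0$. Suppose that $|f|\le\varepsilon$ on $[u,v]$, where $0<u<v$, and let $\tau=\min\bigl(1,\frac1s\log\frac vu\bigr)$. Then
\[
\tau^s\max_k|a_k|u^{n_k}\le4^s\varepsilon .
\]
\end{lemma}

\begin{proof}
Let $\psi(t)=f(e^t)=\sum_ia_ie^{n_it}$. The operator $\Delta_\lambda\psi(t)=e^{-\lambda\tau}\psi(t+\tau)-\psi(t)$ multiplies $e^{\mu t}$ by $e^{(\mu-\lambda)\tau}-1$; in particular it kills $e^{\lambda t}$. Fix $k$, apply the $s$ operators $\Delta_{n_i}$ with $i\ne k$ to $\psi$, and evaluate at $t=\log u$. Only values of $\psi$ at the points $\log u+j\tau$ with $0\le j\le s$ enter; these points lie in $[\log u,\log v]$. The sum of the absolute values of their weights is at most $\prod_{i\ne k}(1+e^{-n_i\tau})\le2^s$. So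
\[
|a_k|u^{n_k}\prod_{i\ne k}\bigl|e^{(n_k-n_i)\tau}-1\bigr|\le2^s\varepsilon .
\]
For an integer $m\ne0$ we have $|e^{m\tau}-1|\ge1-e^{-\tau}\ge\tau-\frac{\tau^2}2\ge\frac\tau2$, because $0<\tau\le1$. Hence $|a_k|u^{n_k}(\tau/2)^s\le2^s\varepsilon$.
\end{proof}

To apply the lemma to two solutions, $f$ must be small on the whole interval between them. We arrange this by sorting the solutions into at most $2s$ classes. Let
\[
Z=\{1\}\cup\{z>1:f(z)=0\}\cup\{z>1:f'(z)=0\}.
\]
By Descartes' rule of signs, a real polynomial with $k+1$ nonzero terms has at most $k$ positive zeros. So $f$ has at most $s$ positive zeros, and $f'$, which has $s$ terms, at most $s-1$. Hence $|Z|\le2s$. Between consecutive points of $Z$, and beyond $\max Z$, neither $f$ nor $f'$ vanishes, so $|f|$ is strictly monotone there; beyond $\max Z$ it increases, because $|f(z)|\to\infty$ as $z\to\infty$. So to each $z\ge1$ we can attach a point $\zeta(z)\in Z$ such that $|f|\le|f(z)|$ on the closed interval between $\zeta(z)$ and $z$. Namely, take $\zeta(z)=z$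 if $z\in Z$, and $\zeta(z)=\max Z$ if $z>\max Z$. Otherwise $z$ lies strictly between two consecutive points of $Z$; let $\zeta(z)$ be the one towards which $|f|$ decreases.

\begin{proposition}\label{prop:gap}
Let $(x,y)\ne(x',y')$ be solutions with $x\le x'$ and $\zeta(y/x)=\zeta(y'/x')$. Then
\begin{equation}\label{eq:gap}
x'\ge x^qH^{\rho/(2s)},\qquad q=\frac ns-1\ge1 .
\end{equation}
\end{proposition}

\begin{proof}
Let $z=y/x$, $z'=y'/x'$, and let $[u,v]$ be the interval with end points $z\ne z'$. It is contained in the union of the intervals from $\zeta(z)=\zeta(z')$ to $z$ and to $z'$, so on $[u,v]$ we have $|f|\le\max(|f(z)|,|f(z')|)\le\varepsilon:=hx^{-n}$. With $\tau$ as in Lemma~\ref{lem:sparse}, $\tau^s\max_k|a_k|u^{n_k}\le4^shx^{-n}$. As $u\ge1$ and $|a_s|\ge1$,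
\[
\max_k|a_k|u^{n_k}\ge\max(H,u^n)\ge H^{1-s/n}(u^n)^{s/n}=H^{1-s/n}u^s .
\]

Suppose $\tau=1$. Then $H\le4^sh\le4^sH^{1-s/n}$, that is, $H\le4^n$, contradicting \eqref{eq:caseB} because $C_0>\log4$. So $\tau=\frac1s\log\frac vu<1$; hence $v<e^su$ and
\[
\tau\ge\frac1s\Bigl(1-\frac uv\Bigr)=\frac{v-u}{sv}\ge\frac{v-u}{se^su} .
\]
Inserting this, the powers of $u$ cancel, and
\[
(v-u)^s\le c_s^s\,h\,x^{-n}H^{-(1-s/n)}\le c_s^s\,x^{-n}H^{-\rho} .
\]
Since $v-u\ge1/(xx')$, we obtain $x'\ge c_s^{-1}x^{n/s-1}H^{\rho/s}$. Finally, \eqref{eq:caseB} and $n\ge2s$ give $H^{\rho/(2s)}\ge e^{C_0\rho n/(2s)}\ge e^{C_0\rho}=c_s$.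
\end{proof}

\begin{remark}
The hypothesis $n\ge2s$ is essential in the form $q\ge1$. For $q<1$, iterating a relation like \eqref{eq:gap} does not push $x$ beyond the fixed point $\log x=\frac{\rho}{2s(1-q)}\log H$. This is where Theorem~\ref{thm:disproof} finds its room.
\end{remark}

\subsection*{Solutions with $x<H^E$}

Put
\[
E=11200\,n^2 ;
\]
the reason for this value appears in Section~\ref{sec:thue}. Order the solutions with a given value of $\zeta$ by $x$. By \eqref{eq:gap}, $1\le x_0<x_1<\cdots$, and by induction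
\[
x_i\ge H^{\frac\rho{2s}(1+q+\dots+q^{i-1})} .
\]
Let $L$ be the number of those with $x<H^E$, and suppose $L\ge2$.

If $n<3s$, then from $q\ge1$ we get $(L-1)\frac\rho{2s}<E\le11200\cdot9s^2$, so $L<1+201600\,s^3/\rho$.

If $n\ge3s$, then $q\ge2$ and $n=s(q+1)\le2sq$. So $\frac\rho{2s}q^{L-2}<E\le44800\,s^2q^2$, hence $q^{L-4}<89600\,s^3/\rho$ and $L\le4+\log_2(89600\,s^3/\rho)$. Here the geometric growth absorbs the factor $n^2$ in $E$.

As $|Z|\le2s$, the number of solutions with $x<H^E$ is bounded in terms of $s$ and $\rho$ only.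

\section{Solutions with $x\ge H^E$ are close to real roots}\label{sec:large}

Let $a=a_s$ be the leading coefficient of $f$, let $\alpha_1,\dots,\alpha_n$ be its complex roots, and let $M=|a|\prod_j\max(1,|\alpha_j|)$. Landau's inequality says that $M$ is at most the Euclidean norm of the coefficient vector, so $M\le\sqrt{n+1}\,H\le nH\le H^2$.

\medskip\noindent\textbf{A lower bound for $|f'(\alpha)|$.} The discriminant $a^{2n-2}\prod_{i<j}(\alpha_i-\alpha_j)^2=\pm a^{n-2}\prod_jf'(\alpha_j)$ is an integer, nonzero because $f$ is irreducible. Also $|f'(\alpha_j)|\le n^2H\max(1,|\alpha_j|)^{n-1}$. Hence for each root $\alpha$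
\[
|f'(\alpha)|\ge|a|^{-(n-2)}\prod_{\alpha_j\ne\alpha}\bigl(n^2H\max(1,|\alpha_j|)^{n-1}\bigr)^{-1}\ge(n^2H)^{-(n-1)}M^{-(n-1)}\ge H^{-5(n-1)},
\]
where we used $M\le nH$ and $n\le H$.

\medskip\noindent\textbf{The nearest root.} For a solution with $x\ge H^E$ let $\alpha$ be a root closest to $z=y/x$. Then $|z-\alpha_j|\ge\frac12(|z-\alpha_j|+|z-\alpha|)\ge\frac12|\alpha-\alpha_j|$ for all $j$, so
\[
hx^{-n}\ge|f(z)|\ge2^{-(n-1)}|f'(\alpha)||z-\alpha| .
\]
Since $2^{n-1}\le H$ and $h\le H$,
\begin{equation}\label{eq:near}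
|z-\alpha|\le H^{5n}x^{-n} .
\end{equation}

\medskip\noindent\textbf{The root $\alpha$ is real and positive.} Suppose $\alpha\notin\mathbb{R}$. In $|f'(\alpha)|=|a|\prod_{\alpha_j\ne\alpha}|\alpha-\alpha_j|$ we keep the factor $|\alpha-\bar\alpha|$ and estimate the $n-2$ others by $|\alpha-\alpha_j|\le2\max(1,|\alpha|)\max(1,|\alpha_j|)$. As $M\ge\max(1,|\alpha|)$,
\[
H^{-5(n-1)}\le|f'(\alpha)|\le|\alpha-\bar\alpha|\,2^{n-2}\max(1,|\alpha|)^{n-2}M\le|\alpha-\bar\alpha|\,2^{n-2}M^{n-1}\le|\alpha-\bar\alpha|\,H^{2n-1},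
\]
so $|\alpha-\bar\alpha|\ge H^{-7n}$. But $z$ is real, so $|\alpha-\bar\alpha|\le2|z-\alpha|\le2H^{5n}x^{-n}<H^{-7n}$, a contradiction. So $\alpha$ is real. Since $z\ge1$ and $|z-\alpha|<\frac12$, $\alpha>0$.

\medskip
By Descartes' rule, at most $s$ roots $\alpha$ occur. From $x\ge H^{20n}$ and \eqref{eq:near},
\begin{equation}\label{eq:approx}
|\alpha-z|\le x^{-\mu},\qquad\mu=n-\tfrac14 .
\end{equation}
For two different solutions with the same $\alpha$ and $x\le x'$, $\frac1{xx'}\le|z-z'|\le2x^{-\mu}$, so $x'\ge\frac12x^{n-5/4}$. As $x^{1/4}\ge2$,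
\begin{equation}\label{eq:gap2}
x'\ge x^{n-3/2} .
\end{equation}

\section{A lemma of Thue type}\label{sec:thue}

By \eqref{eq:gap2} the numbers $\log x$ belonging to one root grow geometrically. To bound their number it remains to show that the largest $\log x$ is at most a bounded power of $n$ times the smallest.

\begin{lemma}\label{lem:thue}
Let $(x_1,y_1)$ and $(x_2,y_2)$ be solutions such that $z_i=y_i/x_i$ $(i=1,2)$ satisfy \eqref{eq:approx} with the same root $\alpha$, and let $x_1\ge H^E$, $x_2\ge x_1$. Then $x_2<x_1^{10n^2}$.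
\end{lemma}

The idea is as follows. Look for integer polynomials $P_0,P_1$ of degree at most $d$, with small coefficients, such that $P_0+\alpha P_1$ vanishes to order $m$ at $\alpha$. These are $nm$ rational conditions on $2(d+1)$ unknowns, so $d\approx nm/2$ is possible. If $\Lambda=P_0(z_1)+z_2P_1(z_1)$ is nonzero, then $|\Lambda|\ge x_1^{-d}x_2^{-1}$, since $\Lambda$ has denominator dividing $x_1^dx_2$. On the other hand, $\Lambda=(P_0+\alpha P_1)(z_1)+(z_2-\alpha)P_1(z_1)$ is bounded by about $x_1^{-\mu m}+x_2^{-\mu}$, if the size of the coefficients is ignored. With $x_2=x_1^r$, this is a contradiction if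
\[
\mu m>\frac{nm}2+r\qquad\text{and}\qquad(\mu-1)r>\frac{nm}2 .
\]
For $n\ge3$ and $\mu=n-\frac14$ both inequalities hold if $r\approx\frac9{10}m$, with some room. The room pays for the size of the coefficients of $P_0,P_1$ (which is why $x_1$ must exceed a large power of $H$), and for a small number of derivatives that may be needed to make $\Lambda$ nonzero.

We write $R^{[i]}=R^{(i)}/i!$ for a polynomial $R$ in $t$. Thus $(t^k)^{[i]}=\binom kit^{k-i}$, so $R^{[i]}$ has integer coefficients if $R$ has, and $R(t)=\sum_iR^{[i]}(\alpha)(t-\alpha)^i$.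

\begin{proof}[Proof of Lemma~\ref{lem:thue}]
Suppose that $r:=\log x_2/\log x_1\ge10n^2$. Put
\[
\delta=\frac1{40n},\qquad m=\Bigl\lfloor\frac{10r}9\Bigr\rfloor,\qquad d+1=\Bigl\lceil\frac{(1+\delta)nm}2\Bigr\rceil .
\]
Then $\frac9{10}m\le r<\frac9{10}(m+1)$. Since $10n^2\ge\frac9{10}(5n^2+5n+6)$ for $n\ge3$, we have $m\ge5(n^2+n+1)$. Moreover
\begin{equation}\label{eq:d}
d<\frac{(1+\delta)nm}2=\frac{nm}2+\frac m{80}<nm,\qquad d+1\le nm .
\end{equation}

\smallskip\noindent\emph{Auxiliary polynomials.} We seek $P_0,P_1\in\mathbb{Z}[t]$ of degree at most $d$, not both $0$, such that $G=P_0+\alpha P_1$ vanishes to order at least $m$ at $\alpha$.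

Let $A_i$ be the coefficient of $z^i$ in $f$, so $a\alpha^n=-\sum_{i<n}A_i\alpha^i$. Then $a^k\alpha^k=\sum_{l<n}c_{k,l}\alpha^l$ for $k\ge0$, with integers $|c_{k,l}|\le(2H)^k$. Indeed $c_{0,0}=1$, $c_{0,l}=0$ for $l>0$, and multiplication by $a\alpha$ gives $c_{k+1,l}=a\,c_{k,l-1}-c_{k,n-1}A_l$ (with $c_{k,-1}=0$).

For $0\le i<m$, the number $a^{d+1}G^{[i]}(\alpha)$ is a linear combination of the numbers $a^{d+1}\binom ki\alpha^{k-i}$ and $a^{d+1}\binom ki\alpha^{k-i+1}$ with $i\le k\le d$, the multipliers being the coefficients of $P_0$ and $P_1$. Expressing these numbers in $1,\alpha,\dots,\alpha^{n-1}$, we see that $a^{d+1}G^{[i]}(\alpha)=0$ follows from $n$ integer linear equations in the coefficients of $P_0,P_1$; the coefficients of these equations have absolute value at most $2^d(2H)^{d+1}\le(4H)^{d+1}$. Altogether there are $nm$ equations in $2(d+1)\ge(1+\delta)nm$ unknowns.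

We use Siegel's lemma: \emph{$p$ homogeneous linear equations in $N>p$ unknowns, with integer coefficients of absolute value at most $A$, where $A\ge1$, have a nonzero integer solution with all entries at most $(NA)^{p/(N-p)}$ in absolute value.} To recall the proof, let $Y=\lfloor(NA)^{p/(N-p)}\rfloor$. The $(Y+1)^N$ integer vectors with entries in $[0,Y]$ give at most $(NAY+1)^p\le(NA)^p(Y+1)^p<(Y+1)^N$ value vectors, so two of them give the same values; take their difference.

Here $p/(N-p)\le1/\delta$. So there is a nonzero solution $(P_0,P_1)$ such that the largest absolute value $\|P\|$ of a coefficient of $P_0,P_1$ satisfies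
\[
\|P\|\le\bigl(2(d+1)(4H)^{d+1}\bigr)^{1/\delta}\le(8H)^{(d+1)/\delta} ,
\]
where $2(d+1)\le2^{d+1}$ was used.

\smallskip\noindent\emph{Nonvanishing.} Suppose that $P_0,P_1$ were linearly dependent over $\mathbb{Q}$. Then $G=\gamma R$ with $\gamma\in\mathbb{Q}+\mathbb{Q}\alpha$, $0\ne R\in\mathbb{Q}[t]$ and $\deg R\le d$; and $\gamma\ne0$, because $1,\alpha$ are independent over $\mathbb{Q}$ and $P_0,P_1$ are not both $0$. So $R$ vanishes to order at least $m$ at $\alpha$. As $f$ is irreducible, $f^m\mid R$, contradicting $d<nm$. Hence the Wronskian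
\[
W=P_0P_1'-P_0'P_1=GP_1'-G'P_1
\]
is not zero. By the second expression $W$ vanishes to order at least $m-1$ at $\alpha$, and $W\in\mathbb{Q}[t]$, so $f^{m-1}\mid W$. The polynomial $f$ has no rational root, so $f(z_1)\ne0$ and the order $w$ of vanishing of $W$ at $z_1$ satisfies
\[
w\le2d-n(m-1)\le\delta nm+n=\frac m{40}+n .
\]
Let $S=P_0+z_2P_1$. If $S^{[j]}(z_1)$ vanished for all $j\le w+1$, then $W=SP_1'-S'P_1$ would vanish to order at least $w+1$ at $z_1$, which is impossible. So there is
\begin{equation}\label{eq:j}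
j\le\frac m{40}+n+1<m\qquad\text{with}\qquad\Lambda:=P_0^{[j]}(z_1)+z_2P_1^{[j]}(z_1)\ne0 .
\end{equation}
Since $x_1^dx_2\Lambda\in\mathbb{Z}$, we have $|\Lambda|\ge x_1^{-d}x_2^{-1}$.

\smallskip\noindent\emph{Upper bound.} We have $\Lambda=G^{[j]}(z_1)+(z_2-\alpha)P_1^{[j]}(z_1)$. Every root of $f$ satisfies $|\alpha|\le1+H$, because $|a|\ge1$. So $1+|\alpha|\le2H$, and, since $|z_1-\alpha|\le1$, also $|z_1|\le2H$. Hence for all $l$
\[
|G^{[l]}(\alpha)|\le(d+1)2^d(1+|\alpha|)(2H)^d\|P\|\le(d+1)2^d(2H)^{d+1}\|P\| .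
\]
Expand $G^{[j]}(z_1)=\sum_{i\ge m}\binom ijG^{[i]}(\alpha)(z_1-\alpha)^{i-j}$; the terms with $i<m$ vanish. As $|z_1-\alpha|\le1$,
\[
|G^{[j]}(z_1)|\le\Gamma|z_1-\alpha|^{m-j},\qquad\Gamma=(d+1)^24^d(2H)^{d+1}\|P\| .
\]
Also $|P_1^{[j]}(z_1)|\le(d+1)2^d(2H)^d\|P\|\le\Gamma$. Since $(d+1)^2\le4^{d+1}$ and $32\le H^2$,
\[
\Gamma\le(32H)^{d+1}(8H)^{(d+1)/\delta}\le(32H)^{2(d+1)/\delta}\le H^{6(d+1)/\delta}\le H^{6nm/\delta} ,
\]
so $2\Gamma\le H^{7nm/\delta}=H^{280n^2m}\le x_1^{m/40}$. The last step is where $x_1\ge H^E$ with $E=40\cdot280\,n^2$ is used. Altogether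
\[
x_1^{-d}x_2^{-1}\le|\Lambda|\le x_1^{m/40}\max\bigl(x_1^{-\mu(m-j)},x_2^{-\mu}\bigr) .
\]

\smallskip\noindent\emph{First case: $x_1^{-\mu(m-j)}$ is the maximum.} Then $\mu(m-j)\le\frac m{40}+d+r$. We divide by $m$ and use \eqref{eq:d}, \eqref{eq:j} and $r<\frac9{10}(m+1)$:
\[
\mu\Bigl(1-\frac1{40}-\frac{n+1}m\Bigr)\le\frac1{40}+\frac n2+\frac1{80}+\frac9{10}+\frac9{10m} .
\]
On the left, we use $\mu=n-\frac14$ in the main term and $\mu\le n$ in the subtracted terms. So
\[
0.475\,n-1.1875\le\frac{n(n+1)+1}m\le\frac15 ,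
\]
by $m\ge5(n^2+n+1)$. This is false, since the left side is at least $0.2375$ for $n\ge3$.

\smallskip\noindent\emph{Second case: $x_2^{-\mu}$ is the maximum.} Then $(\mu-1)r\le\frac m{40}+d$. By $r\ge\frac9{10}m$ and \eqref{eq:d},
\[
\frac9{10}\Bigl(n-\frac54\Bigr)\le\frac1{40}+\frac n2+\frac1{80},
\]
that is, $0.4\,n\le1.1625$. This is false for $n\ge3$.
\end{proof}

\section{End of the proof of Theorem~\ref{thm:true}}\label{sec:end}

Fix a root $\alpha$, and let $x_1<\dots<x_L$ be the denominators of the solutions with $x\ge H^E$ attached to $\alpha$; the inequalities are strict by \eqref{eq:gap2}. If $L\ge2$, then \eqref{eq:gap2} and Lemma~\ref{lem:thue}, applied to the first and the last solution, give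
\[
\bigl(n-\tfrac32\bigr)^{L-1}\log x_1\le\log x_L<10n^2\log x_1 .
\]
For $n=3$ this says $(3/2)^{L-1}<90$, and $(3/2)^{12}>129$, so $L\le12$. For $n\ge4$ we have $n-\frac32\ge\sqrt n$ and $10n^2\le n^4$, so $n^{(L-1)/2}<n^4$ and $L\le8$. As at most $s$ roots occur, there are at most $12s$ solutions with $x\ge H^E$.

By Section~\ref{sec:gap}, the number of solutions with $x<H^E$ is bounded in terms of $s$ and $\rho$. So for each of the four forms in Section~\ref{sec:red} the number of primitive solutions with $y\ge x\ge1$ is bounded in terms of $s$ and $\rho$, and hence so is $N(F,h)$. Together with the cases $H=1$ and $H\le e^{C_0n}$, settled in Section~\ref{sec:red}, this proves Theorem~\ref{thm:true}. \qed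

\begin{thebibliography}{9}
\bibitem{MS} Mueller and Schmidt, 1987.
\bibitem{B} ``Bounds On The'', \url{https://mathtube.org/sites/default/files/lecture-extra-files/bounds_on_the_number_of_solutions_to_thue_equations.pdf}.
\end{thebibliography}

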